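\title{Schauder bases in Lipschitz-free spaces over closed subsets of $\mathbb{R}^n$}

\begin{abstract}
We prove that the Lipschitz-free space $\mathcal F(M)$ of every nonempty closed set $M\subseteq\mathbb R^n$ has a Schauder basis, and that for infinite $M$ the basis constant is bounded by a number depending only on $n$. For compact $M$ we add to $M$ the vertices of all dyadic cubes that meet it. Multilinear interpolation on dyadic grids gives a basis over the enlarged set, and the added points contribute only an $\ell_1$-summand, which $\mathcal F(M)$ absorbs. Unbounded sets are reduced to compact ones by inversion in a sphere. For $n=1$ the basis can be chosen monotone, and an unconditional basis exists exactly when $M$ has measure zero.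
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(M,d)$ be a metric space with a base point $o\in M$. Let $\mathrm{Lip}_0(M)$ be the Banach space of Lipschitz functions $f:M\to\mathbb R$ with $f(o)=0$, normed by the Lipschitz constant. For $x\in M$ let $\delta(x)\in\mathrm{Lip}_0(M)^*$ be the evaluation functional $f\mapsto f(x)$. The \emph{Lipschitz-free space} $\mathcal F(M)$ is the closed linear span of $\{\delta(x):x\in M\}$ in $\mathrm{Lip}_0(M)^*$. It is the completion of the space of finite combinations of points of $M$ under the norm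
\begin{equation}\label{eq:norm}
\Big\|\sum_i a_i\delta(x_i)\Big\|=\sup\Big\{\sum_i a_if(x_i):\ f\text{ is $1$-Lipschitz on }M,\ f(o)=0\Big\}.
\end{equation}
The map $\delta$ embeds $M$ isometrically into $\mathcal F(M)$, and every Lipschitz map from $M$ to a Banach space that sends $o$ to $0$ extends to a bounded linear operator on $\mathcal F(M)$; see Section~\ref{sec:facts}. Thus $\mathcal F(M)$ is the Banach space in which Lipschitz maps on $M$ become linear, and one asks which properties of $M$ give it good coordinates.

A sequence $(u_k)_{k\ge1}$ in a Banach space $X$ is a \emph{Schauder basis} if every $x\in X$ has a unique expansion $x=\sum_k a_ku_k$ converging in norm. The partial sum projections $S_Nx=\sum_{k\le N}a_ku_k$ are then uniformly bounded, and $\sup_N\|S_N\|$ is the \emph{basis constant}. The basis is \emph{monotone} if this constant is at most $1$, and \emph{unconditional} if every expansion converges after every rearrangement of its terms. For a finite-dimensional space, ``basis'' means an ordered finite basis, which is empty for the space $\{0\}$.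

The simplest free spaces are classical. The assignment $\delta(x)\mapsto\mathbf 1_{[0,x]}$ identifies $\mathcal F([0,1])$ with $L_1[0,1]$, and in the same way $\mathcal F(\mathbb Z)$ is $\ell_1$; both statements are cases of Proposition~\ref{prop:line}. Both spaces have monotone bases. Write $|x|_1=\sum_i|x_i|$, $|x|_2$ for the Euclidean norm, and $\ell_1^n=(\mathbb R^n,|\cdot|_1)$. H\'ajek and Perneck\'a proved that $\mathcal F(\ell_1^n)$ has a monotone Schauder basis and that $\mathcal F(\ell_1)$ has a Schauder basis with constant at most $3$. The following question is Problem~5 in \cite{Prague}.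
\begin{quote}
\emph{Does $\mathcal F(M)$ have a Schauder basis for every $n\ge1$ and every nonempty closed set $M\subseteq\mathbb R^n$?}
\end{quote}
Here $M$ carries the Euclidean metric. The answer depends neither on the base point nor on the norm of $\mathbb R^n$, because bi-Lipschitz equivalent spaces have isomorphic free spaces (fact (F3) below).

The examples suggest a positive answer, and $\mathcal F(M)$ is a closed subspace of $\mathcal F(\mathbb R^n)$. But a basis of the large space helps only if its partial sum projections map $\mathcal F(M)$ into itself. The natural projections on $\mathcal F(\mathbb R^n)$ replace a point by an average of nearby grid points, and an arbitrary closed set contains no grid. This is the difficulty. Our main result is that the answer is yes.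

\begin{theorem}\label{thm:A}
For every $n\ge1$ and every nonempty closed set $M\subseteq\mathbb R^n$, the space $\mathcal F(M)$ has a Schauder basis.
\end{theorem}

For finite $M$ the space is finite-dimensional and there is nothing to prove. For infinite $M$ the proof is quantitative. A sequence $(X_j)_{j\ge0}$ of finite-dimensional subspaces of $X$ is a \emph{finite-dimensional decomposition} if every $x\in X$ is uniquely a convergent sum $\sum_jx_j$ with $x_j\in X_j$; it is \emph{monotone} if the projections $x\mapsto\sum_{i\le j}x_i$ have norm at most $1$. The \emph{Banach--Mazur distance} $d_{\mathrm{BM}}(X,Y)$ is the infimum of $\|T\|\,\|T^{-1}\|$ over all isomorphisms $T:X\to Y$.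

\begin{theorem}\label{thm:B}
Let $M\subseteq\mathbb R^n$ be infinite and closed, with the Euclidean metric.
\begin{enumerate}
\item[(a)] $\mathcal F(M)$ has a Schauder basis with basis constant at most $3^{11}\sqrt n\,(n+1)(4n+3)$.
\item[(b)] If $M$ is compact, there is a compact set $M'$ with $M\subseteq M'\subseteq\mathbb R^n$ such that $\mathcal F(M)$ is isomorphic to $\mathcal F(M')$ and such that, for the metric $|\cdot|_1$ on $M'$, the space $\mathcal F(M')$ has a monotone finite-dimensional decomposition $(X_j)$ with $d_{\mathrm{BM}}(X_j,\ell_1^{\dim X_j})\le2n$ for all $j$.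
\end{enumerate}
\end{theorem}

On the line one can say more.

\begin{theorem}\label{thm:C}
If $M\subseteq\mathbb R$ is nonempty and closed, then $\mathcal F(M)$ has a monotone Schauder basis. It has an unconditional basis if and only if $M$ has Lebesgue measure $0$.
\end{theorem}

\begin{corollary}\label{cor:D}
If a nonempty metric space $N$ admits a bi-Lipschitz embedding into some $\mathbb R^n$, then $\mathcal F(N)$ has a Schauder basis.
\end{corollary}

Since $M$ lacks the grid points, we add them, but only those that are needed. For infinite compact $M$ the proof has three steps: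
\[
\mathcal F(M')\ \text{has a basis},\qquad \mathcal F(M')\cong\mathcal F(M)\oplus\ell_1(\Gamma),\qquad \mathcal F(M)\oplus\ell_1(\Gamma)\cong\mathcal F(M),
\]
where $M'$ is $M$ together with the vertices of all dyadic cubes that meet $M$, and $\Gamma=M'\setminus M$ is countable. Section~\ref{sec:example} works out the first two steps by hand for a single point. Section~\ref{sec:l1} proves the two isomorphisms, Sections~\ref{sec:interp} and~\ref{sec:compact} construct the basis, and Section~\ref{sec:unbounded} treats unbounded sets. Section~\ref{sec:line}, on the line, uses only Section~\ref{sec:facts}.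

\section{Standard facts}\label{sec:facts}

We call Banach spaces $X$ and $Y$ \emph{$C$-isomorphic} if there is an isomorphism $T:X\to Y$ with $\|T\|\,\|T^{-1}\|\le C$. Then $d_{\mathrm{BM}}(X,Y)\le C$. If $X,Y$ are $C$-isomorphic and $Y,Z$ are $C'$-isomorphic, then $X,Z$ are $CC'$-isomorphic. We write $X\oplus_1Y$ for the direct sum with the norm $\|x\|+\|y\|$, and $\ell_1(\Gamma)$ for the space of absolutely summable real families indexed by a set $\Gamma$, with unit vectors $e_p$, $p\in\Gamma$. ``Countable'' includes finite and empty.

\medskip\noindent\textbf{(F1) Points and subsets.} We have $\delta(o)=0$ and $\|\delta(x)-\delta(y)\|=d(x,y)$; for the lower bound use $f=d(\cdot,y)-d(o,y)$ in \eqref{eq:norm}. The vectors $\delta(x)$, $x\ne o$, are linearly independent: for distinct $x_1,\dots,x_k\ne o$, the distance to the set $\{o,x_2,\dots,x_k\}$ is a function in $\mathrm{Lip}_0(M)$ that vanishes at $x_2,\dots,x_k$ and not at $x_1$. Let $o\in A\subseteq B$. A $1$-Lipschitz function $f$ on $A$ has the $1$-Lipschitz McShane extension $x\mapsto\inf_{a\in A}(f(a)+d(x,a))$ to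 $B$, so the norm \eqref{eq:norm} of a combination of points of $A$ is the same in $\mathcal F(A)$ and in $\mathcal F(B)$. We therefore identify $\mathcal F(A)$ with the closed span of $\delta(A)$ in $\mathcal F(B)$. If $A$ is dense in $B$, then $\mathcal F(A)=\mathcal F(B)$.

\medskip\noindent\textbf{(F2) Linearization.} \emph{If $Y$ is a Banach space and $\Phi:M\to Y$ is $L$-Lipschitz with $\Phi(o)=0$, there is a unique bounded linear $T:\mathcal F(M)\to Y$ with $T\delta(x)=\Phi(x)$ for all $x$, and $\|T\|\le L$.} Indeed, for $m=\sum_ia_i\delta(x_i)$ and $y^*\in Y^*$ the function $y^*\circ\Phi$ lies in $\mathrm{Lip}_0(M)$ and has norm at most $L\|y^*\|$. Hence $|y^*(\sum_ia_i\Phi(x_i))|\le L\|y^*\|\,\|m\|$, that is, $\|\sum_ia_i\Phi(x_i)\|\le L\|m\|$.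

\medskip\noindent\textbf{(F3) Change of metric.} \emph{If $\psi:M\to N$ is a bijection with $a\,d(x,y)\le d(\psi x,\psi y)\le b\,d(x,y)$, where $0<a\le b$, then $\mathcal F(M)$ and $\mathcal F(N)$ are $(b/a)$-isomorphic, whatever the base points $o_M$ and $o_N$.} By (F2), $\delta(x)\mapsto\delta(\psi x)-\delta(\psi o_M)$ and $\delta(y)\mapsto\delta(\psi^{-1}y)-\delta(\psi^{-1}o_N)$ define operators of norm at most $b$ and $1/a$, and their compositions fix every $\delta(x)$ and every $\delta(y)$. In particular, a change of base point, a translation and a dilation give $1$-isomorphic spaces. Since $|x|_2\le|x|_1\le\sqrt n\,|x|_2$, the free spaces of a set $M\subseteq\mathbb R^n$ for the metrics $|\cdot|_1$ and $|\cdot|_2$ are $\sqrt n$-isomorphic.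

\medskip\noindent\textbf{(F4) Recognizing a basis} (see \cite[Chapter~1]{AK})\textbf{.} \emph{Let $u_1,u_2,\dots$ be nonzero vectors with dense span in $X$. Let $S_N$, $N\ge1$, be operators on $X$ with $\|S_N\|\le K$, $S_Nu_k=u_k$ for $k\le N$, and $S_Nu_k=0$ for $k>N$. Then $(u_k)$ is a Schauder basis with partial sum projections $S_N$ and constant at most $K$.} Put $S_0=0$. We have $S_Nx\to x$ on the span of the $u_k$, hence on $X$ because $\|S_N\|\le K$. The operator $S_N-S_{N-1}$ maps this span, hence $X$, into $\mathbb Ru_N$. So $x=\sum_N(S_N-S_{N-1})x$ is an expansion of $x$. It is unique, because $S_N-S_{N-1}$ applied to $\sum_kb_ku_k$ gives $b_Nu_N$.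

\medskip\noindent\textbf{(F5) Transfer.} If $X$ has a basis with constant at most $K$ and $T:X\to Y$ is an isomorphism with $\|T\|\,\|T^{-1}\|\le C$, then $(Tu_k)$ is a basis of $Y$ with partial sum projections $TS_NT^{-1}$, hence with constant at most $CK$.

\section{The construction for one point}\label{sec:example}

Let $n=1$ and take $0$ as the base point of $[0,1]$. For $j\ge0$ and $x$ in a dyadic interval $[a,b]\subseteq[0,1]$ of length $2^{-j}$, put
\[
P_j\delta(x)=\frac{b-x}{b-a}\,\delta(a)+\frac{x-a}{b-a}\,\delta(b).
\]
The map $x\mapsto P_j\delta(x)$ is continuous, and on $[a,b]$ it is affine with slope $(\delta(b)-\delta(a))/(b-a)$, a vector of norm $1$. So it is $1$-Lipschitz, and (F2) gives an operator $P_j$ on $\mathcal F([0,1])$ with $\|P_j\|\le1$. It fixes $\delta(x)$ for $x\in2^{-j}\mathbb Z$. In the model $\delta(x)=\mathbf 1_{[0,x]}$ it averages a function over each dyadic interval of length $2^{-j}$. If $p$ is the midpoint of a dyadic interval $[a,b]$ of length $2^{-(j-1)}$, then $\delta(p)-P_{j-1}\delta(p)=\frac12(\mathbf 1_{[a,p]}-\mathbf 1_{[p,b]})$ is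 a Haar function.

These operators do not respect subsets. We have $P_1\delta(\frac13)=\frac13\delta(0)+\frac23\delta(\frac12)$, and this is not in $\mathcal F(A)$ for a closed set $A\ni0,\frac13$ that omits $\frac12$. Let us take $M=\{\frac13\}$ and add what the operators ask for. Put
\[
p_k=\tfrac13+(-1)^{k+1}\,\tfrac13\,2^{-k}\quad(k\ge-1):\qquad 1,\ 0,\ \tfrac12,\ \tfrac14,\ \tfrac38,\ \tfrac5{16},\ \dots
\]
The point $p_k$ is the midpoint of $p_{k-1}$ and $p_{k-2}$. The points $p_j$ and $p_{j-1}$ lie on opposite sides of $\frac13$, at distances $\frac132^{-j}$ and $\frac232^{-j}$ from it. By induction the interval $Q_j$ with these endpoints is the dyadic interval of length $2^{-j}$ that contains $\frac13$. Let $M'=\{\frac13\}\cup\{p_k:k\ge-1\}$.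

\emph{A basis of $\mathcal F(M')$.} Let $u_0=\delta(1)$ and $u_k=\delta(p_k)-\frac12\delta(p_{k-1})-\frac12\delta(p_{k-2})$ for $k\ge1$. These vectors span all $\delta(p_k)$, and $p_k\to\frac13$, so their span is dense in $\mathcal F(M')$. If $k\le j$, then $P_ju_k=u_k$, because the points involved lie in $2^{-j}\mathbb Z$. If $k>j$, the three points lie in $Q_{k-1}\subseteq Q_j$, where $x\mapsto P_j\delta(x)$ is affine, so $P_ju_k=0$. By (F4), $(u_k)_{k\ge0}$ is a monotone basis of $\mathcal F(M')$. For instance, $P_j\delta(\frac13)=\frac23\delta(p_j)+\frac13\delta(p_{j-1})$, and subtracting consecutive terms gives $\delta(\frac13)=\frac13u_0+\frac23\sum_{k\ge1}u_k$.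

\emph{The cost of the new points.} Move the base point to $\frac13$ and let $\rho_k=|p_k-\frac13|=\frac132^{-k}$. Let $j<k$. If $k-j$ is odd, then $|p_j-p_k|=\rho_j+\rho_k$. If $k-j$ is even, then $\rho_k\le\rho_j/4$, so $\rho_j+\rho_k\le\frac53(\rho_j-\rho_k)=\frac53|p_j-p_k|$. Hence the map $p_k\mapsto\rho_ke_k$, $\frac13\mapsto0$, from $M'$ to $\ell_1(\{-1,0,1,\dots\})$ is $\frac53$-Lipschitz. Its linearization is inverse to the operator $e_k\mapsto\delta(p_k)/\rho_k$, which has norm at most $1$. So $\mathcal F(M')$ is isomorphic to $\ell_1=\mathcal F(M)\oplus_1\ell_1$: the new points are far from each other compared with their distance to $M$, and each contributes one independent $\ell_1$-coordinate.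

The third step fails in this example, since $\mathcal F(M)=\{0\}$. It needs $M$ to be infinite, and then it holds because $\mathcal F(M)$ already has $\ell_1$ as a summand.

\section{Splitting off and absorbing $\ell_1$}\label{sec:l1}

In this section $|\cdot|$ is any norm on $\mathbb R^n$. The first lemma isolates the property of the points $p_k$ that was used above.

\begin{lemma}\label{lem:sparse}
Let $M\subseteq N\subseteq\mathbb R^n$ be nonempty closed sets with $\Gamma=N\setminus M$ countable, and let $\rho(p)=\operatorname{dist}(p,M)$. Suppose that for some $c\ge1$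
\begin{equation}\label{eq:sparse}
\rho(p)+\rho(q)\le c\,|p-q|\qquad\text{for all }p\ne q\text{ in }\Gamma.
\end{equation}
Then $\mathcal F(N)$ and $\mathcal F(M)\oplus_1\ell_1(\Gamma)$ are $(2c+1)$-isomorphic.
\end{lemma}

\begin{proof}
Take the base point in $M$. We record a point $p\in\Gamma$ by a nearest point of $M$ and by its distance to $M$. Since $M$ is closed in $\mathbb R^n$, each $p\in\Gamma$ has $\rho(p)>0$ and has a nearest point $r(p)\in M$. Put $r(x)=x$ for $x\in M$. For $p\ne q$ in $\Gamma$ and $x\in M$,
\begin{gather*}
|r(p)-r(q)|\le\rho(p)+|p-q|+\rho(q)\le(c+1)|p-q|,\\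
|r(p)-x|\le\rho(p)+|p-x|\le2|p-x|,
\end{gather*}
so $r:N\to M$ is $(c+1)$-Lipschitz. Define $\sigma:N\to\ell_1(\Gamma)$ by $\sigma(p)=\rho(p)e_p$ on $\Gamma$ and $\sigma=0$ on $M$. Then $\|\sigma(p)-\sigma(q)\|=\rho(p)+\rho(q)\le c|p-q|$ and $\|\sigma(p)-\sigma(x)\|=\rho(p)\le|p-x|$, so $\sigma$ is $c$-Lipschitz. By (F2) there is an operator $\Theta:\mathcal F(N)\to\mathcal F(M)\oplus_1\ell_1(\Gamma)$ with $\Theta\delta(x)=(\delta(r(x)),\sigma(x))$ for $x\in N$ and $\|\Theta\|\le2c+1$. In the other direction let
\[
\Omega(m,a)=m+\sum_{p\in\Gamma}a_p\,\frac{\delta(p)-\delta(r(p))}{\rho(p)}.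
\]
The fractions are unit vectors and $\mathcal F(M)\subseteq\mathcal F(N)$ isometrically, so $\|\Omega\|\le1$. For $x\in M$ the operators exchange $\delta(x)$ and $(\delta(x),0)$. For $p\in\Gamma$ we have $\Omega\Theta\delta(p)=\delta(r(p))+\delta(p)-\delta(r(p))=\delta(p)$ and
\[
\Theta\Omega(0,e_p)=\frac{(\delta(r(p)),\rho(p)e_p)-(\delta(r(p)),0)}{\rho(p)}=(0,e_p).
\]
These vectors have dense span in the two spaces, so $\Omega=\Theta^{-1}$.
\end{proof}

Condition \eqref{eq:sparse} is what the proof requires and no more: it says precisely that $\sigma$ is Lipschitz on $\Gamma$.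

The second lemma removes the summand again. The space $\ell_1\oplus_1\ell_1(\Gamma)$ is isometric to $\ell_1$ for countable $\Gamma$, so it suffices to write $\mathcal F(M)$ as $W\oplus\ell_1$. The copy of $\ell_1$ comes from a sequence in $M$ that tends to a point or to infinity at a geometric rate, and the projection onto it comes from disjointly supported bump functions.

\begin{lemma}\label{lem:absorb}
Let $M\subseteq\mathbb R^n$ be closed and infinite, and let $\Gamma$ be a countable set. Then $\mathcal F(M)$ and $\mathcal F(M)\oplus_1\ell_1(\Gamma)$ are $81$-isomorphic.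
\end{lemma}

\begin{proof}
We choose $x_0\in M$ and $x_k\in M\setminus\{x_0\}$, $k\ge1$, and write $r_k=|x_k-x_0|$. If $M$ is unbounded, take any $x_0$ and choose the $x_k$ with $r_{k+1}\ge4r_k$. Otherwise $M$ is compact and infinite; let $x_0$ be an accumulation point and choose the $x_k$ with $r_{k+1}\le r_k/4$. In both cases, for $k\ne l$ the smaller of $r_k,r_l$ is at most a quarter of the larger, so
\begin{equation}\label{eq:sep}
4|x_k-x_l|\ge4|r_k-r_l|\ge3\max(r_k,r_l)\ge r_k+r_l .
\end{equation}
Hence the open balls $B_k=\{x:|x-x_k|<r_k/4\}$ are pairwise disjoint. They do not contain $x_0$, which we take as base point by (F3).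

Let $g_k(x)=\max(0,r_k-4|x-x_k|)$. This function is $4$-Lipschitz, vanishes outside $B_k$, and satisfies $g_k(x_k)=r_k$. Define $\Phi:M\to\ell_1$ by $\Phi(x)=\sum_kg_k(x)e_k$; at most one term is nonzero, and $\Phi(x_0)=0$. We claim that $\Phi$ is $4$-Lipschitz. If $x$ and $y$ do not lie in two different balls, then $\Phi(x)-\Phi(y)=(g_k(x)-g_k(y))e_k$ for a single $k$, and the claim holds. If $x\in B_k$ and $y\in B_l$ with $k\ne l$, the inequality $|x_k-x_l|\le|x-x_k|+|x-y|+|y-x_l|$ and \eqref{eq:sep} give
\begin{align*}
\|\Phi(x)-\Phi(y)\|&=r_k+r_l-4(|x-x_k|+|y-x_l|)\\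
&\le r_k+r_l-4|x_k-x_l|+4|x-y|\le4|x-y|.
\end{align*}
Let $T:\mathcal F(M)\to\ell_1$ be the linearization of $\Phi$, so $\|T\|\le4$. Define $J:\ell_1\to\mathcal F(M)$ by $Je_k=\delta(x_k)/r_k$; these are unit vectors, so $\|J\|\le1$. Also $TJe_k=\Phi(x_k)/r_k=e_k$, so $TJ=\mathrm{Id}$.

Let $W=\ker T$, and define $U:\mathcal F(M)\to W\oplus_1\ell_1$ by $Um=(m-JTm,\,Tm)$. The first coordinate lies in $W$ because $TJ=\mathrm{Id}$, and $\|U\|\le(1+4)+4=9$. The operator $V(w,a)=w+Ja$ has norm at most $1$ and satisfies $VU=\mathrm{Id}$. Since $T(w+Ja)=a$, also $UV=\mathrm{Id}$. So $\mathcal F(M)$ is $9$-isomorphic to $W\oplus_1\ell_1$. Adding the identity of $\ell_1(\Gamma)$ to $U$ and $V$ shows that $\mathcal F(M)\oplus_1\ell_1(\Gamma)$ is $9$-isomorphic to $W\oplus_1\ell_1\oplus_1\ell_1(\Gamma)$, which is isometric to $W\oplus_1\ell_1$. The two bounds multiply to $81$.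
\end{proof}

\section{Interpolation on dyadic grids}\label{sec:interp}

We now build the operators $P_j$ in dimension $n$. In this section and the next, $|\cdot|=|\cdot|_1$, and $K=[0,1]^n$ has base point $0$. For $j\ge0$ let $G_j=2^{-j}\mathbb Z^n\cap K$, and let $\mathcal Q_j$ be the family of closed cubes $\prod_i[a_i,a_i+2^{-j}]\subseteq K$ with $a\in G_j$. The cubes in $\mathcal Q_j$ cover $K$, their vertices lie in $G_j$, and for $k\ge j$ every cube in $\mathcal Q_k$ is contained in a cube in $\mathcal Q_j$. The grids $G_j$ are finite and increasing, and distinct points of $G_j$ are at distance at least $2^{-j}$. All free spaces of subsets of $K$ that contain $0$ are regarded as subspaces of $\mathcal F(K)$ by (F1).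

For $v\in G_j$ let $\varphi_{j,v}(x)=\prod_{i=1}^n\max(0,1-2^j|x_i-v_i|)$. For a function $f$ from $G_j$, or from a larger subset of $K$, to a Banach space $Y$, put $I_jf=\sum_{v\in G_j}\varphi_{j,v}\,f(v)$, a function $K\to Y$. Let $h=2^{-j}$, let $x\in Q=\prod_i[a_i,a_i+h]\in\mathcal Q_j$, and write $x_i=a_i+t_ih$ with $t_i\in[0,1]$. The $i$th factor of $\varphi_{j,v}(x)$ equals $w_0(t_i)=1-t_i$ if $v_i=a_i$, equals $w_1(t_i)=t_i$ if $v_i=a_i+h$, and vanishes for every other $v_i\in h\mathbb Z$. Therefore
\begin{equation}\label{eq:interp}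
I_jf(x)=\sum_{\varepsilon\in\{0,1\}^n}\ \prod_{i=1}^nw_{\varepsilon_i}(t_i)\ f(a+h\varepsilon)\qquad(x\in Q).
\end{equation}
The weights are nonnegative and sum to $\prod_i(w_0(t_i)+w_1(t_i))=1$, so $I_jf(x)$ is a convex combination of the values of $f$ at the vertices of $Q$. Call a function on a cube \emph{multi-affine} if it is affine in each coordinate separately. By \eqref{eq:interp}, $I_jf$ is multi-affine on each $Q\in\mathcal Q_j$ and agrees with $f$ on $G_j$. Conversely, let $g:K\to Y$ be multi-affine on each $Q\in\mathcal Q_j$. Writing $g$ as the affine interpolant between $t_i=0$ and $t_i=1$, successively for $i=1,\dots,n$, yields the right side of \eqref{eq:interp}. So $I_jg=g$.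

\begin{lemma}\label{lem:P}
For $j\ge0$ there is an operator $P_j:\mathcal F(K)\to\mathcal F(G_j)$ with $P_j\delta(x)=\sum_{v\in G_j}\varphi_{j,v}(x)\delta(v)$ for $x\in K$. Put $P_{-1}=0$. Then:
\begin{enumerate}
\item[(i)] $\|P_j\|\le1$;
\item[(ii)] for $j\ge0$, $P_j$ is the identity on $\mathcal F(G_j)$, and if $x\in Q\in\mathcal Q_j$, then $P_j\delta(x)$ is a convex combination of the vectors $\delta(v)$ with $v$ a vertex of $Q$;
\item[(iii)] $P_iP_j=P_{\min(i,j)}$ for $i,j\ge-1$;
\item[(iv)] $\|\delta(p)-P_{j-1}\delta(p)\|\le n2^{-j}$ for $j\ge0$ and $p\in G_j$.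
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\Phi_j=I_j\delta:K\to\mathcal F(G_j)$. Then $\Phi_j(0)=\delta(0)=0$, so by (F2) it suffices to show that $\Phi_j$ is $1$-Lipschitz. Let $x,y\in Q\in\mathcal Q_j$ differ only in the $i$th coordinate, with parameters $t_i$ and $s_i$. Pairing in \eqref{eq:interp} each $\varepsilon$ having $\varepsilon_i=0$ with $\varepsilon+e_i$, we get
\[
\Phi_j(x)-\Phi_j(y)=(t_i-s_i)\sum_{\varepsilon:\,\varepsilon_i=0}\ \prod_{l\ne i}w_{\varepsilon_l}(t_l)\,\big(\delta(a+h\varepsilon+he_i)-\delta(a+h\varepsilon)\big).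
\]
The sum is a convex combination of vectors of norm $h$, so $\|\Phi_j(x)-\Phi_j(y)\|\le h|t_i-s_i|=|x_i-y_i|$. A segment in $K$ parallel to a coordinate axis splits into finitely many pieces, each contained in a cube of $\mathcal Q_j$, so the same bound holds for its endpoints. Any $x,y\in K$ are joined inside $K$ by $n$ such segments of total length $|x-y|_1$.

(ii) This is \eqref{eq:interp} for $f=\delta$.

(iii) Let $0\le i\le j$; the case $\min(i,j)=-1$ is trivial. The range of $P_i$ lies in $\mathcal F(G_i)\subseteq\mathcal F(G_j)$, so $P_jP_i=P_i$ by (ii). The map $\Phi_i$ is multi-affine on the cubes of $\mathcal Q_i$, hence on the smaller cubes of $\mathcal Q_j$, so $I_j\Phi_i=\Phi_i$. Thus $P_iP_j\delta(x)=\sum_{v\in G_j}\varphi_{j,v}(x)\Phi_i(v)=\Phi_i(x)=P_i\delta(x)$.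

(iv) For $j=0$ the left side is $|p|\le n$. Let $j\ge1$. The vector $P_{j-1}\delta(p)$ is a convex combination of vectors $\delta(v)$ with $v\in G_{j-1}$ and $\varphi_{j-1,v}(p)>0$. For such $v$ we have $|p_i-v_i|<2\cdot2^{-j}$ and $p_i-v_i\in2^{-j}\mathbb Z$, so $|p_i-v_i|\le2^{-j}$ for each $i$, and $\|\delta(p)-\delta(v)\|\le n2^{-j}$.
\end{proof}

\begin{remark}
The last sentence of the proof of (i) is the reason to work with $|\cdot|_1$. For the Euclidean metric and $n=2$, the $1$-Lipschitz function $f(x)=|x|_2$ has $I_0f(x)=x_1+x_2+(\sqrt2-2)x_1x_2$, whose gradient at $0$ has length $\sqrt2$.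
\end{remark}

\section{Compact sets}\label{sec:compact}

Let $M\subseteq K$ be nonempty and compact. We want a set $M'\supseteq M$ that satisfies two competing demands. It must be rich enough that each $P_j$ maps $\mathcal F(M')$ into itself, and $M'\setminus M$ must be sparse in the sense of \eqref{eq:sparse}. Adding all grid points and taking the closure gives $K$, which meets the first demand and in general not the second. By Lemma~\ref{lem:P}(ii), the images of points of $M$ involve only vertices of cubes that meet $M$. So we define, for $j\ge0$,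
\begin{gather*}
D_j=\{\text{vertices of the cubes }Q\in\mathcal Q_j\text{ with }Q\cap M\ne\emptyset\},\qquad E_j=D_0\cup\dots\cup D_j,\\
D=\bigcup_{j\ge0}D_j,\qquad M'=M\cup D,
\end{gather*}
and $E_{-1}=\{0\}$. The sets $D_j$ need not increase ($D_0=\{0,1\}$ and $D_1=\{0,\frac12\}$ in Section~\ref{sec:example}), which is why we use the $E_j$. We have $0\in D_0=\{0,1\}^n$ and $E_j\subseteq G_j$ for $j\ge0$. Let $\rho(p)=\operatorname{dist}(p,M)$. A cube in $\mathcal Q_j$ has diameter $n2^{-j}$, so
\begin{equation}\label{eq:rho}
\rho(p)\le n2^{-j}\qquad(p\in D_j).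
\end{equation}
The point of the next lemma is that the added points create no further demands: their images under $P_j$ involve only points that are already present.

\begin{lemma}\label{lem:Mprime}
\begin{enumerate}
\item[(a)] $M'$ is compact and $D$ is dense in $M'$.
\item[(b)] Condition \eqref{eq:sparse} holds for $N=M'$ with $c=2n+1$.
\item[(c)] $P_j$ maps $\mathcal F(M')$ into $\mathcal F(E_j)$ for every $j\ge-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each $x\in M$ lies in a cube of $\mathcal Q_j$, whose vertices belong to $D_j$, so $\operatorname{dist}(x,D)\le n2^{-j}$ for every $j$. This gives density. The set $M'$ is bounded. A convergent sequence in $M'$ has a subsequence that lies in $M$, or is constant, or consists of distinct points $q_i\in D$. In the first two cases the limit is in $M'$. In the third case each finite set $E_k$ contains only finitely many $q_i$, so $\rho(q_i)\to0$ by \eqref{eq:rho}, and the limit is in $M$.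

(b) Let $p\ne q$ in $D\setminus M$, with $p\in D_j$, $q\in D_k$ and $j\le k$. Both points lie in $G_k$, so $|p-q|\ge2^{-k}$, and \eqref{eq:rho} gives $\rho(q)\le n|p-q|$. For the coarser point $p$, \eqref{eq:rho} is too weak; instead, $\rho$ is $1$-Lipschitz, so $\rho(p)\le\rho(q)+|p-q|\le(n+1)|p-q|$. Adding the two bounds gives $c=2n+1$.

(c) Let $j\ge0$. The space $\mathcal F(E_j)$ is finite-dimensional, hence closed, so it suffices to show that $P_j\delta(x)\in\mathcal F(E_j)$ for $x\in M'$. If $x\in E_j$, then $P_j\delta(x)=\delta(x)$. Otherwise $x\in M$ or $x\in D_k$ with $k>j$. In both cases $x$ lies in a cube $Q'\in\mathcal Q_j$ that meets $M$: if $x$ is a vertex of a cube $Q\in\mathcal Q_k$ meeting $M$, take $Q'\supseteq Q$. The vertices of $Q'$ lie in $D_j$, and Lemma~\ref{lem:P}(ii) applies.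
\end{proof}

Let $A_j=E_j\setminus E_{j-1}$ for $j\ge0$ be the set of points that are new at level $j$. It is finite and nonempty: $A_0=\{0,1\}^n\setminus\{0\}$, and for $j\ge1$ a cube in $\mathcal Q_j$ that meets $M$ has a vertex whose first coordinate is an odd multiple of $2^{-j}$, and this vertex is not in $G_{j-1}$. As in Section~\ref{sec:example}, the basis vector attached to a new point is its deviation from the previous interpolation:
\[
u_p=\delta(p)-P_{j-1}\delta(p)\qquad(p\in A_j).
\]
By Lemma~\ref{lem:Mprime}(c), $P_{j-1}\delta(p)\in\mathcal F(E_{j-1})$, while $\delta(p)\notin\mathcal F(E_{j-1})$ by (F1). So $u_p\in\mathcal F(E_j)$ and $u_p\ne0$. By induction on $j$, the vectors $u_p$ with $p\in A_0\cup\dots\cup A_j$ span $\mathcal F(E_j)$. Hence all the $u_p$ together have dense span in $\mathcal F(D)=\mathcal F(M')$. Parts (ii) and (iii) of Lemma~\ref{lem:P} give, for $p\in A_i$ and $j\ge0$,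
\begin{equation}\label{eq:Pu}
P_ju_p=u_p\ \text{ if }i\le j,\qquad P_ju_p=P_j\delta(p)-P_jP_{i-1}\delta(p)=0\ \text{ if }i>j .
\end{equation}

In the example each $A_j$ was a single point, and the $P_j$ were all the partial sum projections. In general $P_j$ admits the whole block $\{u_p:p\in A_j\}$ at once, and we need projections that stop inside a block. Such a projection keeps the points of $A_j$ already listed and sends the others back to their interpolation at level $j-1$. It remains bounded because this moves a point by at most $n2^{-j}$, which is comparable to the separation $2^{-j}$ of the grid.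

\begin{proposition}\label{prop:basis}
Enumerate $D\setminus\{0\}=\{p_1,p_2,\dots\}$ by listing first $A_0$, then $A_1$, and so on. Then $(u_{p_k})_{k\ge1}$ is a Schauder basis of $\mathcal F(M')$ with constant at most $n+1$. The spaces $X_j=\operatorname{span}\{u_p:p\in A_j\}$ form a monotone finite-dimensional decomposition of $\mathcal F(M')$, and $X_j$ is $2n$-isomorphic to $\ell_1(A_j)$.
\end{proposition}

\begin{proof}
Fix $N\ge1$, let $j$ be the index with $p_N\in A_j$, and let $B_N=\{0,p_1,\dots,p_N\}$. Then $E_{j-1}\subseteq B_N\subseteq E_j$. Define $\Psi:E_j\to\mathcal F(B_N)$ by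
\[
\Psi(p)=\delta(p)\quad(p\in B_N),\qquad\Psi(p)=P_{j-1}\delta(p)\quad(p\in E_j\setminus B_N);
\]
the second value lies in $\mathcal F(E_{j-1})\subseteq\mathcal F(B_N)$. We bound $\|\Psi(p)-\Psi(q)\|$ for $p\ne q$ in $E_j$. If $p,q\in B_N$, it equals $|p-q|$. If $p,q\notin B_N$, it equals $\|P_{j-1}(\delta(p)-\delta(q))\|\le|p-q|$. If $p\in B_N$ and $q\notin B_N$, then Lemma~\ref{lem:P}(iv) and $|p-q|\ge2^{-j}$ give
\[
\|\delta(p)-P_{j-1}\delta(q)\|\le|p-q|+n2^{-j}\le(n+1)|p-q|.
\]
By (F2), $\Psi$ induces $R_N:\mathcal F(E_j)\to\mathcal F(B_N)$ with $\|R_N\|\le n+1$, and $R_N$ is the identity on $\mathcal F(B_N)$. By Lemma~\ref{lem:Mprime}(c), $S_N=R_NP_j$ is defined on $\mathcal F(M')$, and $\|S_N\|\le n+1$.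

We compute $S_Nu_{p_k}$, where $p_k\in A_i$. If $k\le N$, then $i\le j$ and $u_{p_k}\in\delta(p_k)+\mathcal F(E_{i-1})\subseteq\mathcal F(B_N)$, so both $P_j$ and $R_N$ fix $u_{p_k}$. If $k>N$ and $i>j$, then $P_ju_{p_k}=0$ by \eqref{eq:Pu}. If $k>N$ and $i=j$, then $P_j$ fixes $u_{p_k}$, and
\[
R_Nu_{p_k}=\Psi(p_k)-R_NP_{j-1}\delta(p_k)=P_{j-1}\delta(p_k)-P_{j-1}\delta(p_k)=0 .
\]
By the order of the enumeration, $k>N$ forces $i\ge j$, so these are all cases, and (F4) gives the first assertion.

Grouping the terms of the basis expansion by blocks shows that $(X_j)$ is a finite-dimensional decomposition. By \eqref{eq:Pu} the projection onto $X_0+\dots+X_j$ is $P_j$, which has norm at most $1$. Finally, let $m=\sum_{p\in A_j}a_p2^ju_p$. Lemma~\ref{lem:P}(iv) gives $\|m\|\le n\sum_p|a_p|$. For a lower bound let $f(p)=\frac122^{-j}\operatorname{sgn}(a_p)$ on $A_j$ and $f=0$ on $E_{j-1}$. Two values of $f$ differ by at most $2^{-j}$, so $f$ is $1$-Lipschitz on $E_j\subseteq G_j$, and $f(0)=0$. Since $f$ annihilates $P_{j-1}\delta(p)\in\mathcal F(E_{j-1})$, we get $\|m\|\ge\langle m,f\rangle=\sum_pa_p2^jf(p)=\frac12\sum_p|a_p|$.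 So $e_p\mapsto2^ju_p$ is an isomorphism of $\ell_1(A_j)$ onto $X_j$ of norm at most $n$ whose inverse has norm at most $2$.
\end{proof}

So far $M$ could be finite. To return from $M'$ to $M$ we need it to be infinite.

\begin{proposition}\label{prop:compact}
Let $M\subseteq\mathbb R^n$ be infinite and compact. Then Theorem~\ref{thm:B}(b) holds for $M$, and for the Euclidean metric $\mathcal F(M)$ has a Schauder basis with constant at most $\kappa_n=81\sqrt n\,(n+1)(4n+3)$.
\end{proposition}

\begin{proof}
A translation and a dilation move $M$ into $K$. By (F3) they change free spaces only by $1$-isomorphisms, for either metric, and their inverse carries $M'$ back to a compact superset of the original set. So we may assume $M\subseteq K$. Use the metric $|\cdot|_1$ and let $\Gamma=D\setminus M$. By Lemmas~\ref{lem:Mprime} and~\ref{lem:sparse}, with $2c+1=4n+3$, the space $\mathcal F(M')$ is $(4n+3)$-isomorphic to $\mathcal F(M)\oplus_1\ell_1(\Gamma)$. By Lemma~\ref{lem:absorb} it is therefore $81(4n+3)$-isomorphic to $\mathcal F(M)$. Passing to the Euclidean metric on $M$ costs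 a factor $\sqrt n$. Now Proposition~\ref{prop:basis} gives Theorem~\ref{thm:B}(b) and, with (F5), the constant $\kappa_n$.
\end{proof}

\section{Unbounded sets}\label{sec:unbounded}

Compactness was used to make the grids finite; over an unbounded set the interpolation operators have infinite rank. We reduce to the compact case by the inversion $x^*=x/|x|^2$, $x\ne0$, which turns a closed set that avoids the origin into a bounded one. In this section $|\cdot|=|\cdot|_2$. The Euclidean norm is needed for the identity
\begin{equation}\label{eq:inv}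
|x^*-y^*|=\frac{|x-y|}{|x|\,|y|},
\end{equation}
which follows from $|x^*-y^*|^2=|x|^{-2}-2\langle x,y\rangle|x|^{-2}|y|^{-2}+|y|^{-2}$. On an unbounded set inversion is not bi-Lipschitz, so (F3) does not apply: near $x$ it multiplies distances by about $|x|^{-2}$. In a free space we can multiply $\delta(x^*)$ by $|x|^2$, and this weight compensates for the distortion.

\begin{lemma}\label{lem:inv}
Let $A\subseteq\mathbb R^n\setminus\{0\}$ and $A^*=\{x^*:x\in A\}$. Then $\mathcal F(A\cup\{0\})$ and $\mathcal F(A^*\cup\{0\})$ are $9$-isomorphic.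
\end{lemma}

\begin{proof}
Take $0$ as base point in both spaces. Define $\Psi:A\cup\{0\}\to\mathcal F(A^*\cup\{0\})$ by $\Psi(0)=0$ and $\Psi(x)=|x|^2\delta(x^*)$. Then $\|\Psi(x)-\Psi(0)\|=|x|^2|x^*|=|x|$. For $x,y\in A$ with $|y|\le|x|$ write $\Psi(x)-\Psi(y)=(|x|^2-|y|^2)\delta(x^*)+|y|^2(\delta(x^*)-\delta(y^*))$. By \eqref{eq:inv},
\[
\|\Psi(x)-\Psi(y)\|\le(|x|-|y|)\,\frac{|x|+|y|}{|x|}+\frac{|y|}{|x|}\,|x-y|\le2|x-y|+|x-y|.
\]
So (F2) gives an operator $T$ with $T\delta(x)=|x|^2\delta(x^*)$ and $\|T\|\le3$. Since $x^{**}=x$, the same argument for $A^*$ gives an operator $T'$ in the other direction with $T'\delta(z)=|z|^2\delta(z^*)$ and $\|T'\|\le3$. As $|x|^2|x^*|^2=1$, we have $T'T\delta(x)=\delta(x)$ and $TT'\delta(z)=\delta(z)$, so $T'=T^{-1}$.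
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
Finite sets are trivial, and infinite compact sets are covered by Proposition~\ref{prop:compact}. It remains to prove Theorem~\ref{thm:B}(a) for $M$ closed and unbounded.

If $M=\mathbb R^n$, then $\mathcal F(M)$ is $\sqrt n$-isomorphic to $\mathcal F(\ell_1^n)$, which has a monotone basis by the theorem of H\'ajek and Perneck\'a. By (F5) the basis constant is at most $\sqrt n$.

Let $M\ne\mathbb R^n$. After a translation $0\notin M$. Let $L=M^*\cup\{0\}$. It is infinite. It is bounded because $\operatorname{dist}(0,M)>0$. It is closed because inversion is a homeomorphism of $\mathbb R^n\setminus\{0\}$, so that $M^*$ is closed in $\mathbb R^n\setminus\{0\}$. By Proposition~\ref{prop:compact}, $\mathcal F(L)$ has a basis with constant at most $\kappa_n$. By Lemma~\ref{lem:inv}, $\mathcal F(L)$ is $9$-isomorphic to $\mathcal F(M\cup\{0\})$. The extra point is removed by the lemmas of Section~\ref{sec:l1}. Lemma~\ref{lem:sparse} applies with $\Gamma=\{0\}$ and $c=1$, since \eqref{eq:sparse} is vacuous, and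 shows that $\mathcal F(M\cup\{0\})$ is $3$-isomorphic to $\mathcal F(M)\oplus_1\mathbb R$. By Lemma~\ref{lem:absorb} the latter is $81$-isomorphic to $\mathcal F(M)$. By (F5), $\mathcal F(M)$ has a basis with constant at most $9\cdot3\cdot81\cdot\kappa_n=3^{11}\sqrt n\,(n+1)(4n+3)$.
\end{proof}

\begin{remark}
The case $M=\mathbb R^n$ is separate only because inversion needs a center outside $M$. For Theorem~\ref{thm:A} alone one can avoid it: $\mathbb R^n$ is isometric to a hyperplane of $\mathbb R^{n+1}$, to which the last paragraph of the proof applies, with $n+1$ in place of $n$ in the constant.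
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
Let $\psi:N\to\mathbb R^n$ be a bi-Lipschitz embedding and let $M$ be the closure of $\psi(N)$. By (F3), $\mathcal F(N)$ is isomorphic to $\mathcal F(\psi(N))$, which equals $\mathcal F(M)$ by (F1). Apply Theorem~\ref{thm:A} and (F5).
\end{proof}

A metric space $(N,d)$ is \emph{doubling} if there is a number $C$ such that every ball can be covered by $C$ balls of half its radius. By Assouad's embedding theorem, $(N,d^\alpha)$ embeds bi-Lipschitzly into some $\mathbb R^n$ when $N$ is doubling and $0<\alpha<1$. Corollary~\ref{cor:D} therefore covers these spaces.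

\section{Subsets of the line}\label{sec:line}

On the line a Lipschitz function is the integral of its derivative, and this identifies $\mathcal F(M)$ exactly. Let $M\subseteq\mathbb R$ be nonempty and closed with base point $o$, let $\lambda$ be Lebesgue measure, and let $I$ be the convex hull of $M$. Then $I$ is a closed interval whose finite endpoints lie in $M$, so $I\setminus M$ is open in $\mathbb R$. Its components, the \emph{gaps} of $M$, form a countable family $\mathcal G$ of open intervals. A gap is bounded, because $M$ is unbounded in every direction in which $I$ is, and its endpoints lie in $M$.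

\begin{proposition}\label{prop:line}
$\mathcal F(M)$ is isometrically isomorphic to $\ell_1(\mathcal G)\oplus_1L_1(M,\lambda)$.
\end{proposition}

\begin{proof}
Let $\chi_x=\mathbf 1_{[o,x]}$ for $x\ge o$ and $\chi_x=-\mathbf 1_{[x,o]}$ for $x<o$. As elements of $L_1(I)$, $\chi_o=0$ and $\chi_y-\chi_x=\mathbf 1_{[x,y]}$ for $x<y$. So $x\mapsto\chi_x$ is an isometry of $M$ into $L_1(I)$, and (F2) gives $T:\mathcal F(M)\to L_1(I)$ with $T\delta(x)=\chi_x$ and $\|T\|\le1$.

\emph{$T$ is an isometry.} Let $f\in\mathrm{Lip}_0(M)$ have norm at most $1$, and extend it to $I$ by making it affine on the closure of each gap. The slopes have absolute value at most $1$. An interval $[x,y]\subseteq I$ is a union of at most three consecutive intervals, each of which lies in the closure of a gap or has both endpoints in $M$. So the extension is $1$-Lipschitz, hence absolutely continuous with $|f'|\le1$ almost everywhere, and $f(x)=\int_If'\chi_x\,d\lambda$. For a finite combination $m$ of points of $M$ this gives $\langle m,f\rangle=\int_If'\,Tm\,d\lambda\le\|Tm\|$. By \eqref{eq:norm}, $\|m\|\le\|Tm\|$.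 Thus $T$ is an isometry and has closed range.

\emph{The range.} Let $Y$ be the closed subspace of all $h\in L_1(I)$ that are almost everywhere constant on each gap. It contains $\chi_x$ for $x\in M$, hence the range of $T$. By the Hahn--Banach theorem it suffices to show that every $g\in L_\infty(I)$ that annihilates the range annihilates $Y$. Such a $g$ satisfies $\int_x^yg\,d\lambda=0$ for all $x<y$ in $M$. In particular $\int_Gg\,d\lambda=0$ for each gap $G$. Let $H(x)=\int_Ig\,\mathbf 1_M\,\chi_x\,d\lambda$ for $x\in I$. For $x\in M$, every gap is either contained in the interval between $o$ and $x$ or disjoint from it, so $H(x)$ equals $\int_Ig\chi_x\,d\lambda=0$ minus a signed sum of integrals of $g$ over gaps; hence $H(x)=0$. Also $H$ is constant on the closure of each gap. So $H=0$ on $I$, and differentiation gives $g\mathbf 1_M=0$ almost everywhere. If $h\in Y$ has the value $c_G$ on $G$, then $\int_Igh\,d\lambda=\sum_Gc_G\int_Gg\,d\lambda=0$.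

Finally, $h\mapsto\big((c_G\lambda(G))_{G\in\mathcal G},\,h|_M\big)$ is an isometry of $Y$ onto $\ell_1(\mathcal G)\oplus_1L_1(M,\lambda)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\lambda(M)=0$, then $\mathcal F(M)$ is isometric to $\ell_1(\mathcal G)$, whose unit vector basis is monotone and unconditional.

Let $\lambda(M)>0$. We use the standard fact that the $L_1$-space of a nonzero, $\sigma$-finite, nonatomic measure is isometric to $L_1[0,1]$ if it is separable. So $L_1(M,\lambda)$ is isometric to $L_1[0,1]$, where the Haar system is a monotone basis. Interleave this basis with the unit vector basis of $\ell_1(\mathcal G)$, keeping the order within each. Every partial sum operator of the resulting sequence has the form $S\oplus S'$, where $S$ and $S'$ are partial sum projections of the two bases, and on an $\ell_1$-sum such an operator has norm at most $1$. By (F4) the sequence is a monotone basis of $\ell_1(\mathcal G)\oplus_1L_1(M,\lambda)$. On the other hand, $\mathcal F(M)$ contains an isometric copy of $L_1[0,1]$, and by a theorem of Pe\l czy\'nski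 (1961) the space $L_1[0,1]$ does not embed into a space with an unconditional basis. So $\mathcal F(M)$ has no unconditional basis.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AK}
Albiac and Kalton, \emph{Topics in Banach Space Theory}.

\bibitem{Prague}
\emph{Possible Lines of Research (Prague, February to April 2024)},
\texttt{https://sheldondantas.com/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2023/\allowbreak 12/\allowbreak POSSIBLE-LINES-OF-RESEARCH.pdf}.

\end{thebibliography}
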